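\title{Regular languages expressible by word equations}

\begin{abstract}
A language is expressible by word equations if it is the set of values taken by one variable over all solutions of a Boolean combination of word equations. We show that a regular language is expressible if and only if it is a finite union of concatenations of single words, languages $w^*$, and $\Sigma^*$, and that this holds if and only if a finitely checkable condition on idempotents holds in a finite monoid recognizing the language. Expressibility of a regular language is therefore decidable; it is PSPACE-complete for nondeterministic automata and regular expressions. The main tool is a replacement theorem, valid for all expressible languages, which turns two noncommuting words into a place where an arbitrary word may be inserted.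
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma=\{a,b,\dots\}$ be a finite alphabet with $|\Sigma|\ge 2$ and let $\mathcal X=\{X,Y,Z,\dots\}$ be an infinite set of variables. A \emph{word equation} is an expression $\alpha\doteq\beta$ with $\alpha,\beta\in(\mathcal X\cup\Sigma)^*$. An \emph{assignment} is a map $h:\mathcal X\to\Sigma^*$, extended to the morphism $(\mathcal X\cup\Sigma)^*\to\Sigma^*$ that fixes every letter of $\Sigma$, and the equation $\alpha\doteq\beta$ is true for $h$ if $h(\alpha)=h(\beta)$. A \emph{WE-formula} is a quantifier-free Boolean combination of word equations, built with $\neg,\vee,\wedge$. If $X$ occurs in the WE-formula $\varphi$, the language \emph{expressed} by $X$ in $\varphi$ is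
\[
\{h(X) : h \text{ satisfies } \varphi\},
\]
and a language $L\subseteq\Sigma^*$ is \emph{expressible} if it is expressed by some variable in some WE-formula.

All variables other than $X$ are in effect quantified existentially. Four small formulas show what this allows; we write $w^*$ for $\{w\}^*$.
\begin{itemize}
\item $X\doteq YcZ$, with $c\in\Sigma$, expresses $\Sigma^*c\Sigma^*$: an unconstrained variable contributes a factor $\Sigma^*$.
\item $Xa\doteq aX$ expresses $a^*$: commutation forces periodicity.
\item $X\doteq YbY\wedge Ya\doteq aY$ expresses $\{a^nba^n:n\ge0\}$, which is not regular.
\item $\neg(X\doteq YcZ)$ expresses $\Sigma^*$ and not the complement of $\Sigma^*c\Sigma^*$, since $h(Y)=h(X)$ makes the right side longer than the left. Negation in the formula does not give complementation of the language.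
\end{itemize}
Expressible languages need not be regular, then, and we shall see that regular languages need not be expressible. This paper answers the following question, posed in \cite{slides}.

\medskip
\noindent\textbf{Problem.} \emph{Is it decidable whether a given regular language is expressible?}
\medskip

The definition puts no bound on the size of the formula, so it suggests no algorithm; one needs a description of the expressible regular languages. The first two examples suggest a candidate. Let $\mathcal C$ be the class of finite unions of products $A_1A_2\cdots A_n$, $n\ge 0$, in which each $A_l$ is $\{w\}$ or $w^*$ for a word $w$, or $\Sigma^*$. The empty union is $\emptyset$ and the empty product is $\{\varepsilon\}$; by distributivity, $\mathcal C$ is closed under concatenation and finite union. Every member of $\mathcal C$ is regular and is easily expressed (Proposition~\ref{prop:C}). The guess that there is nothing else agrees with the known result for \emph{thin} regular languages, those for which some word is a factor of no word of the language: there, expressibility holds exactly when each star of a regular expression is applied to a subset of some $w^*$, and so it is decidable. We do not use this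 result; it reappears as Corollary~\ref{cor:thin}. Two things stand between the guess and an algorithm. Equations can do more than the constructions behind $\mathcal C$, as the third example shows, and one must rule out that this extra power produces further regular languages. And membership in $\mathcal C$ is again a condition with no evident bound. Both points are settled by passing through an algebraic condition.

Recall that $L$ is regular if and only if there are a surjective morphism $\mu:\Sigma^*\to M$ onto a finite monoid and a set $F\subseteq M$ with $L=\mu^{-1}(F)$; one says that $\mu$ \emph{recognizes} $L$. One such $\mu$ is the \emph{syntactic morphism}, which identifies $w$ and $w'$ exactly when $xwy\in L\Leftrightarrow xw'y\in L$ for all words $x,y$. An element $e\in M$ is \emph{idempotent} if $e^2=e$. We call an idempotent $e$ \emph{broad} if $\mu^{-1}(e)$ contains two words $u,v$ with $uv\ne vu$, and \emph{narrow} otherwise.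

\begin{theorem}\label{thm:char}
Let $L$ be a regular language, let $\mu:\Sigma^*\to M$ be a surjective morphism onto a finite monoid, and let $F\subseteq M$ satisfy $L=\mu^{-1}(F)$. The following are equivalent.
\begin{enumerate}
\item[(i)] $L$ is expressible.
\item[(ii)] For every broad idempotent $e\in M$ and all $s,x,y\in M$, if $xey\in F$ then $xesey\in F$.
\item[(iii)] $L\in\mathcal C$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:dec}
It is decidable whether a given regular language is expressible. If it is, a formula expressing it can be computed. For input given as a nondeterministic finite automaton or a regular expression, the problem is PSPACE-complete.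
\end{theorem}

Condition (ii) says that wherever a broad idempotent $e=ee$ may stand, anything at all may be inserted between its two halves. It is a strong requirement. If $M$ is a group, its only idempotent is $1$, which is broad because $a^{|M|}$ and $b^{|M|}$ map to $1$ and do not commute; taking $y=1$ in (ii) gives $xs\in F$ for all $x\in F$ and $s\in M$, so $F=\emptyset$ or $F=M$. For instance, the set of all words of even length is not expressible, although $(aa)^*$ is.

The implication (i)$\Rightarrow$(ii) rests on a property of all expressible languages, regular or not.

\begin{theorem}[Replacement theorem]\label{thm:repl}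
Let $L$ be expressible, let $u,v\in\Sigma^*$ with $uv\ne vu$, and let $x,y\in\Sigma^*$. There is $g\in\{u,v\}^+$ such that, if $xgy\in L$, then there are $g',g''\in\{u,v\}^+$ with $x\,g'\,\Sigma^*\,g''\,y\subseteq L$.
\end{theorem}

The hypothesis $uv\neq vu$ cannot be dropped: for $u=v=a$, $x=y=\varepsilon$ and $L=a^*$, every $g\in a^+$ lies in $L$, but $g'bg''$ does not. The word $g$ must depend on $L$, because $L=\{xgy\}$ is expressible for each fixed $g$.

Section~\ref{sec:prelim} collects the facts on words and formulas. Section~\ref{sec:idea} presents the replacement argument when $u$ and $v$ are letters, and Section~\ref{sec:markers} carries it out in general. Theorems~\ref{thm:char} and~\ref{thm:dec} are proved in Sections~\ref{sec:char} and~\ref{sec:dec}, and Section~\ref{sec:cons} derives consequences for thin languages and for complements.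

\section{Words and formulas}\label{sec:prelim}

The \emph{positions} of a word $w$ are the integers $0,1,\dots,|w|$, thought of as the places before, between and after its letters. A word $z$ \emph{occurs at position $\xi$} of $w$ if $w=w'zw''$ with $|w'|=\xi$. A position $\pi$ \emph{cuts} this occurrence if $\xi<\pi<\xi+|z|$. Two occurrences are \emph{disjoint} if they have no letter of $w$ in common.

A nonempty word is \emph{primitive} if it is not of the form $z^k$ with $k\ge2$. Every nonempty word is a power of a unique primitive word, its \emph{primitive root}. We use one standard fact.

\medskip
\noindent\textbf{Commutation.} \emph{If $w\ne\varepsilon$ has primitive root $r$, then the words commuting with $w$ are exactly the powers $r^l$, $l\ge0$.}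
\medskip

The \emph{rotations} of $w$ are the words $qp$ with $w=pq$; the rotation is \emph{nontrivial} if $p$ and $q$ are nonempty.

\begin{lemma}\label{lem:words}
\begin{enumerate}
\item[(a)] A set of pairwise commuting words is contained in $r^*$ for some primitive word $r$.
\item[(b)] Every rotation of a primitive word $r$ is primitive, and every nontrivial rotation of $r$ differs from $r$.
\item[(c)] If $L$ is regular and $L\subseteq r^*$ for some word $r$, then $L\in\mathcal C$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If the set contains a nonempty word, take its primitive root; otherwise take $r=a$.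

(b) Let $r=pq$ and suppose $qp=z^k$ with $k\ge 2$. The boundary between $q$ and $p$ splits some copy of $z$ as $z=z'z''$, so $q=z^lz'$ and $p=z''z^{k-l-1}$ for some $l$. Then $r=z''z^{k-1}z'=(z''z')^k$ is not primitive. If $pq=qp$ with $p,q\ne\varepsilon$, then $p$ and $q$ are positive powers of the primitive root of $p$, and again $r$ is not primitive.

(c) Let $\mu$ recognize $L$. As $M$ is finite, there are $l_0\ge0$ and $d\ge1$ with $\mu(r^{l_0+d})=\mu(r^{l_0})$, and then $\mu(r^{l+d})=\mu(r^l)$ for all $l\ge l_0$. So $L$ is the union of the sets $\{r^l\}$ with $l<l_0$ and $r^l\in L$ and the sets $\{r^l\}(r^d)^*$ with $l_0\le l<l_0+d$ and $r^l\in L$.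
\end{proof}

Over a one-letter alphabet, part (c) puts every regular language in $\mathcal C$ and the problem is trivial; this is why we assume $|\Sigma|\ge2$.

\begin{proposition}\label{prop:C}
Every language in $\mathcal C$ is expressible, and a formula can be computed from a presentation of the language as a union of products.
\end{proposition}

\begin{proof}
The empty set is expressed by $X\doteq Xa$ and the empty product by $X\doteq\varepsilon$. A product $A_1\cdots A_n$ with $n\ge1$ is expressed by $X$ in $X\doteq Y_1\cdots Y_n\wedge\bigwedge_l\psi_l$, where $\psi_l$ constrains $Y_l$ to range over $A_l$. For $A_l=\{w\}$, which includes $\varepsilon^*=\{\varepsilon\}$, take $Y_l\doteq w$. For $A_l=\Sigma^*$ omit $\psi_l$. For $A_l=w^*$ with $w=r^m$, $r$ primitive and $m\ge1$, take $Y_l\doteq Z_l^m\wedge Z_lr\doteq rZ_l$ with a new variable $Z_l$: the second equation says that $Z_l$ ranges over $r^*$, so $Y_l$ ranges over $\{r^{km}:k\ge0\}=w^*$. A finite union is expressed by the disjunction of the formulas for its products, with a common $X$ and disjoint auxiliary variables.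
\end{proof}

To prove that a language is not expressible we shall modify solutions. A modification that preserves equations might well destroy an inequation, so we first remove negation. A \emph{system} is a finite set of word equations, an assignment \emph{solves} it if all its equations are true, and its \emph{size} is the sum of the lengths of all sides of its equations.

\begin{lemma}\label{lem:neg}
If $L$ is expressible, there are a variable $X$ and a finite set $\mathcal S$ of systems such that $L=\{h(X): h\text{ solves some }S\in\mathcal S\}$.
\end{lemma}

\begin{proof}
Let $X$ express $L$ in $\varphi$, and put $\varphi$ in disjunctive normal form. Two words differ if and only if one is a proper prefix of the other or, after a common prefix, they continue with different letters. Hence $\neg(\alpha\doteq\beta)$ is true for $h$ if and only if, for suitable values of fresh variables $Z,Z',Z''$, one of the formulas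
\[
\beta\doteq\alpha cZ,\qquad \alpha\doteq\beta cZ,\qquad \alpha\doteq ZcZ'\wedge\beta\doteq ZdZ''
\]
is true, where $c,d\in\Sigma$ and $c\ne d$. There are finitely many of them because $\Sigma$ is finite. Replace each negated equation by their disjunction, with its own fresh variables, and distribute $\wedge$ over $\vee$. The resulting conjunctions form $\mathcal S$. A solution of some $S\in\mathcal S$ satisfies $\varphi$, and an assignment satisfying $\varphi$ becomes a solution of some $S\in\mathcal S$ after a change on the fresh variables only.
\end{proof}

The variable $X$ need not occur in every $S\in\mathcal S$; nothing below requires that it does.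

\section{Replacing a factor in a solution}\label{sec:idea}

Let $h$ solve $\alpha\doteq\beta$. The word $h(\alpha)=h(\beta)$ is factorized in two ways, along the symbols of $\alpha$ and along those of $\beta$. Suppose that we rewrite, in the value of every variable, each occurrence of some factor $z$. If every occurrence of $z$ in $h(\alpha)=h(\beta)$ lies within a single piece of both factorizations, then the effect on either side is that of rewriting the whole word, and the two sides remain equal.

\begin{example}\label{ex:conj}
The equation $XZ\doteq ZY$ has the solution $X=babaab$, $Y=baabba$, $Z=ba$, and the two factorizations are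
\[
babaab\,|\,ba\;=\;ba\,|\,baabba .
\]
The occurrence of $baab$ is cut on neither side. Replacing $baab$ by $bcb$ in every variable gives $X=babcb$, $Y=bcbba$, $Z=ba$, and both sides equal $babcbba$. The occurrence of $bab$ is cut on the right. Replacing $bab$ by $bcb$ changes only $X$, and the sides become $bcbaabba\ne babaabba$.
\end{example}

Occurrences of $z$ may overlap, as those of $bab$ do in $babab$, so we rewrite only a central part of $z$. A \emph{marker} is a word $z$ with $|z|\ge2$ and a factorization $z=z'cz''$, with $c\neq\varepsilon$ called the \emph{core}, such that in every word the cores of two distinct occurrences of $z$ are disjoint. Given a marker $z$ and a word $t$, write any word $w$ as $w=w_0cw_1c\cdots cw_l$, where the $c$'s shown are the cores of all occurrences of $z$ in $w$, and put $\rho_t(w)=w_0tw_1t\cdots tw_l$.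

For a side $\alpha=\sigma_1\cdots\sigma_l$ of an equation, with $\sigma_1,\dots,\sigma_l\in\mathcal X\cup\Sigma$, the \emph{boundaries} of $h(\alpha)$ are the positions $|h(\sigma_1\cdots\sigma_k)|$, $1\le k<l$. We say that $h$ \emph{cuts} $z$ in the system $S$ if, for some side $\alpha$ of an equation of $S$, a boundary of $h(\alpha)$ cuts an occurrence of $z$ in $h(\alpha)$.

\begin{lemma}\label{lem:rho}
Let $h$ solve the system $S$ and let $z$ be a marker that $h$ does not cut in $S$. Then for every word $t$ the assignment $h'(Y)=\rho_t(h(Y))$, $Y\in\mathcal X$, solves $S$.
\end{lemma}

\begin{proof}
As $|z|\ge2$, we have $\rho_t(\sigma)=\sigma$ for $\sigma\in\Sigma$, so $h'(\sigma)=\rho_t(h(\sigma))$ for every symbol $\sigma\in\mathcal X\cup\Sigma$. Let $\alpha=\sigma_1\cdots\sigma_l$ be a side. An occurrence of $z$ in $h(\alpha)$ that no boundary cuts lies inside one factor $h(\sigma_k)$, so the occurrences of $z$ in $h(\alpha)$ are exactly those inside the factors. Therefore $\rho_t(h(\alpha))=\rho_t(h(\sigma_1))\cdots\rho_t(h(\sigma_l))=h'(\alpha)$. For an equation $\alpha\doteq\beta$ of $S$ this gives $h'(\alpha)=\rho_t(h(\alpha))=\rho_t(h(\beta))=h'(\beta)$.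
\end{proof}

We have no control over $h$ beyond the value $h(X)$, so we cannot arrange that a particular marker is uncut. But a system of size at most $N$ has at most $N$ boundaries in all, however long the values of $h$ are. If $h(X)$ contains many different markers and each boundary spoils only a bounded number of them, one marker survives. Here is the argument in its simplest instance.

\begin{proposition}\label{prop:ab}
For $\Sigma=\{a,b,c\}$ the language $\{a,b\}^*$ is not expressible.
\end{proposition}

\begin{proof}
Suppose it is. Take $X$ and $\mathcal S$ from Lemma~\ref{lem:neg}, and let $N$ bound the sizes of the systems in $\mathcal S$. Let $z_k=ba^kb$ with core $a^k$, for $1\le k\le N+1$. In any word, an occurrence of some $z_k$ is determined by its first $b$ and its core is the maximal block of $a$'s that follows; so cores of distinct occurrences are disjoint and $z_k$ is a marker. A position that cuts an occurrence of some $z_k$ has the first $b$ of that occurrence as the nearest $b$ to its left, so a position cuts at most one occurrence of any of the $z_k$.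

The word $W=b\,a\,b\,a^2\,b\cdots b\,a^{N+1}\,b$ lies in $\{a,b\}^*$, so $W=h(X)$ for a solution $h$ of some $S\in\mathcal S$. The at most $N$ boundaries cut at most $N$ occurrences, so some $z_k$ is not cut. By Lemma~\ref{lem:rho}, $\rho_c(W)$ lies in the language. Since $z_k$ occurs in $W$, the word $\rho_c(W)$ contains the letter $c$, a contradiction.
\end{proof}

\section{Markers built from two noncommuting words}\label{sec:markers}

We prove Theorem~\ref{thm:repl}. Fix $L,u,v,x,y$ as in the statement, take $X$ and $\mathcal S$ from Lemma~\ref{lem:neg}, and let $N\ge1$ bound the sizes of the systems in $\mathcal S$.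

To imitate Proposition~\ref{prop:ab} we need markers $z_1,\dots,z_n$ with two properties. First, in \emph{every} word a position must cut boundedly many occurrences, since the words $h(\alpha)$ are arbitrary. Second, each $z_k$ must occur exactly once in $W=xgy$, at a known place inside $g$, so that $\rho_t(W)$ keeps $x$ and $y$ intact and has the required form. The direct translation $vu^kv$ of $ba^kb$ fails. For $u=ab$ and $v=aba$, the word $vu^kv=aba(ab)^{k+1}a$ is a prefix of $vu^{k+1}v=aba(ab)^{k+1}aba$, so in $vu^lv$ position $1$ cuts occurrences of all of $vuv,\dots,vu^lv$. The word $v$ does not signal where a run of $u$'s ends. We therefore describe words of $\{u,v\}^+$ in terms of a period $\lambda$ whose occurrences cannot overlap and a gap $\gamma$ that interrupts the runs of $\lambda$, and we flank each core by long runs of $\lambda$, which certify where it begins and ends.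

\subsection{An unbordered period and a gap}

A \emph{border} of a word $\lambda$ is a nonempty word, shorter than $\lambda$, that is both a prefix and a suffix of $\lambda$. If two distinct occurrences of $\lambda$ share a letter, their common part is a border. So if $\lambda$ is \emph{unbordered}, that is, has no border, then distinct occurrences of $\lambda$ in any word are disjoint. The set $\{u,v\}^+$ need not contain such a word (for $u=aba$, $v=aa$ all its words have the border $a$), but a rotation of the primitive root of $u$ serves.

Since $uv\ne vu$, both words are nonempty. Let $u=r^m$ with $r$ primitive and $m\ge1$. Fix a total order on $\Sigma$, let $\lambda$ be the lexicographically least rotation of $r$, and write $r=pq$, $\lambda=qp$. By Lemma~\ref{lem:words}(b), $\lambda$ is primitive and strictly smaller than each of its nontrivial rotations, which are also rotations of $r$.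

\begin{lemma}\label{lem:unb}
The word $\lambda$ is unbordered.
\end{lemma}

\begin{proof}
Suppose not, and let $z$ be the shortest border. If $2|z|>|\lambda|$, the prefix and suffix occurrences of $z$ overlap in a word of length $2|z|-|\lambda|<|z|$ that is a prefix and a suffix of $z$, hence a shorter border of $\lambda$. So $\lambda=zwz$, and $w\ne\varepsilon$ because $\lambda$ is primitive. The words $zzw$ and $wzz$ are nontrivial rotations of $\lambda$, so $zzw>zwz$ and $wzz>zwz$. Canceling the prefix $z$ in the first inequality gives $zw>wz$. Comparing prefixes of length $|wz|$ in the second gives $wz\ge zw$. These contradict each other.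
\end{proof}

For $l\ge1$ we have
\begin{equation}\label{eq:upower}
u^l=(pq)^{ml}=p\,\lambda^{ml-1}\,q ,
\end{equation}
so in a word $u^lvu^{l'}$ the two runs of $\lambda$ are separated by $qvp$. This is where noncommutation enters: $qvp\notin\lambda^*$. Indeed, $qvp=\lambda^l$ would give $rvr=p\lambda^lq=r^{l+1}$, so $v$ would be a power of $r$ and would commute with $u$. Remove from $qvp$ the largest possible power of $\lambda$ on the left, and then, from what remains, the largest possible power on the right:
\begin{equation}\label{eq:gap}
qvp=\lambda^i\gamma\lambda^j .
\end{equation}
Then $\gamma\ne\varepsilon$ because $qvp\notin\lambda^*$; $\gamma$ does not end with $\lambda$ by the choice of $j$; and $\gamma$ does not begin with $\lambda$ by the choice of $i$. For $u=ab$, $v=aba$ and $a<b$ we may take $p=\varepsilon$, $q=\lambda=ab$; then $qvp=\lambda^2a$, so $i=2$, $j=0$, $\gamma=a$.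

The gap $\gamma$, and the words $x$ and $y$, may still contain $\lambda$ in their interior, but not a high power of it. Call
\[
w=\gamma_0\lambda^{\ell_1}\gamma_1\lambda^{\ell_2}\cdots\lambda^{\ell_d}\gamma_d
\]
a \emph{run decomposition} if $d\ge1$, all exponents are at least $1$, the inner gaps $\gamma_1,\dots,\gamma_{d-1}$ are nonempty, none of $\gamma_0,\dots,\gamma_{d-1}$ ends with $\lambda$, and none of $\gamma_1,\dots,\gamma_d$ begins with $\lambda$. The factors $\lambda^{\ell_1},\dots,\lambda^{\ell_d}$ are the \emph{runs}, and the $\ell_1+\dots+\ell_d$ occurrences of $\lambda$ that compose them are \emph{displayed}.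

\begin{lemma}\label{lem:runs}
Given a run decomposition of $w$, let $K\ge1$ satisfy $K|\lambda|>\max_l|\gamma_l|$. Then every occurrence of $\lambda^K$ in $w$ consists of $K$ consecutive displayed occurrences of $\lambda$ in a single run.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:unb}, an occurrence of $\lambda$ that is not displayed is disjoint from all displayed ones, so it lies inside a gap. View the occurrence of $\lambda^K$ as $K$ adjacent occurrences of $\lambda$. If none is displayed, then the occurrence of $\lambda^K$ is disjoint from all runs and lies inside one gap $\gamma_l$, contrary to $|\gamma_l|<K|\lambda|$. So some are displayed. If not all are, there are adjacent occurrences $o,o'$, with $o'$ directly after $o$, of which exactly one is displayed. If $o$ is displayed, then $o'$ lies in a gap and starts where a run ends, so some $\gamma_l$ with $l\ge1$ begins with $\lambda$. If $o'$ is displayed, then $o$ lies in a gap and ends where a run starts, so some $\gamma_l$ with $l\le d-1$ ends with $\lambda$. Both are excluded. Hence all $K$ occurrences are displayed, and since they are adjacent and the inner gaps are nonempty, they belong to one run.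
\end{proof}

\subsection{The markers and the word $g$}

Let $n=2N+1$. For $1\le k\le n$ put $\nu_k=i+j+m(k+1)-1$, so that $1\le\nu_1<\dots<\nu_n$. Choose $P$ so large that $K=mP-1$ and $\Lambda=K|\lambda|$ satisfy
\[
K>\nu_n,\qquad \Lambda>\max(|xp|,|qy|,|\gamma|),
\]
and define
\[
g=u^P\,vu^{2}v\,u^P\,vu^{3}v\,u^P\cdots vu^{n+1}v\,u^P,\qquad W=xgy,
\]
\[
c_k=\gamma\lambda^{\nu_k}\gamma,\qquad z_k=\lambda^Kc_k\lambda^K .
\]
The exponent $\nu_k$ identifies the marker, and the flanks $\lambda^K$ delimit its core $c_k$. By \eqref{eq:upower} and \eqref{eq:gap},
\begin{equation}\label{eq:block}
u^Pvu^{k+1}vu^P=p\lambda^K\cdot\lambda^i\gamma\lambda^j\cdot\lambda^{m(k+1)-1}\cdot\lambda^i\gamma\lambda^j\cdot\lambda^Kq=p\lambda^{K+i}\,c_k\,\lambda^{j+K}q .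
\end{equation}
In the example $u=ab$, $v=aba$ we have $\nu_k=k+2$ and $z_k=(ab)^Ka(ab)^{k+2}a(ab)^K$; the core $c_k$ is still a prefix of $c_{k+1}$, but $z_k$ is no longer a prefix of $z_{k+1}$.

The factorization $z_k=\lambda^K\gamma\lambda^{\nu_k}\gamma\lambda^K$ is a run decomposition with empty outer gaps. Since $\Lambda>|\gamma|$ and $\nu_k<K$, Lemma~\ref{lem:runs} gives the property on which everything else depends:
\begin{equation}\label{eq:star}
\lambda^K \text{ occurs in } z_k \text{ only at positions } 0 \text{ and } \Lambda+|c_k|.
\end{equation}

\begin{lemma}\label{lem:overlap}
Suppose that in some word $z_k$ occurs at position $\xi$ and $z_l$ at position $\xi'\ge\xi$, with $(\xi,k)\ne(\xi',l)$. Then $\xi'\ge\xi+\Lambda+|c_k|$. Consequently each $z_k$ is a marker with core $c_k$, and in any word a position cuts at most two occurrences of the words $z_1,\dots,z_n$.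
\end{lemma}

\begin{proof}
Suppose $\xi'<\xi+\Lambda+|c_k|$. Then the prefix $\lambda^K$ of the second occurrence ends before $\xi+|z_k|$, so it lies inside the first, at position $\xi'-\xi<\Lambda+|c_k|$ of $z_k$. By \eqref{eq:star}, $\xi'=\xi$. Then $k\ne l$, so $|c_k|\ne|c_l|$; as the two occurrences start at the same position, we may assume $|c_k|<|c_l|$. Now $z_k$ is a prefix of $z_l$, so $\lambda^K$ occurs in $z_l$ at position $\Lambda+|c_k|$, strictly between $0$ and $\Lambda+|c_l|$. This contradicts \eqref{eq:star}.

The first core ends at $\xi+\Lambda+|c_k|\le\xi'$ and the second starts at $\xi'+\Lambda$, so the cores are disjoint. Finally, take three distinct occurrences. By the inequality their starting positions are distinct, say $\xi_1<\xi_2<\xi_3$. If the first ends at position $E$, the inequality gives $\xi_2\ge E-\Lambda$ and $\xi_3>\xi_2+\Lambda\ge E$. So no position cuts both the first and the third.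
\end{proof}

Thus two marker occurrences can overlap only in their flanks. Such overlaps do happen, which is why the bound is two and why we took $n=2N+1$.

\begin{lemma}\label{lem:unique}
Each $z_k$ occurs exactly once in $W$, and the core of this occurrence is the factor $c_k$ that \eqref{eq:block} exhibits in the factor $u^Pvu^{k+1}vu^P$ shown in the definition of $g$.
\end{lemma}

\begin{proof}
Write $xp=\gamma_-\lambda^{j_0}$ and $qy=\lambda^{i_0}\gamma_+$ with $j_0,i_0$ maximal. Substituting \eqref{eq:upower} and \eqref{eq:gap} into $W$ gives
\[
W=\gamma_-\,\lambda^{R_0}\,\underbrace{\gamma\lambda^{\nu_1}\gamma}_{c_1}\,\lambda^{R_1}\,\underbrace{\gamma\lambda^{\nu_2}\gamma}_{c_2}\,\lambda^{R_2}\cdots\underbrace{\gamma\lambda^{\nu_n}\gamma}_{c_n}\,\lambda^{R_n}\,\gamma_+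
\]
with $R_0=j_0+K+i$, $R_l=j+K+i$ for $0<l<n$, and $R_n=j+K+i_0$. This is a run decomposition whose gaps are shorter than $\Lambda$, by the choice of $P$. Call the runs $\lambda^{R_0},\dots,\lambda^{R_n}$ \emph{long}, numbered $0,\dots,n$. All $R_l\ge K$, so $z_k$ occurs with its core between the long runs $k-1$ and $k$; this is the occurrence in the statement.

Consider any occurrence of $z_k$ in $W$. By Lemma~\ref{lem:runs}, and since every $\nu_l$ is less than $K$, its prefix $\lambda^K$ consists of displayed $\lambda$'s of a long run $l$, and its suffix $\lambda^K$ of displayed $\lambda$'s of a long run $l'$. If the prefix did not end where run $l$ ends, it would be followed by another $\lambda$; as $|z_k|\geq\Lambda+|\lambda|$, the word $\lambda^K$ would occur in $z_k$ at position $|\lambda|$, and $0<|\lambda|<\Lambda+|c_k|$. If the suffix did not start where run $l'$ starts, it would be preceded by another $\lambda$, and $\lambda^K$ would occur in $z_k$ at position $\Lambda+|c_k|-|\lambda|$, again strictly between $0$ and $\Lambda+|c_k|$. Both contradict \eqref{eq:star}. So the core extends exactly from the end of long run $l$ to the start of long run $l'$, and $l'>l$. If $l'>l+1$, the core would contain long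 run $l+1$ and with it an occurrence of $\lambda^K$, which \eqref{eq:star} forbids. Hence $l'=l+1$ and $c_k=c_{l+1}$. Comparing lengths gives $\nu_k=\nu_{l+1}$, so $l+1=k$, and the occurrence is the one found above.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:repl}]
Take the word $g$ defined above and suppose $W=xgy\in L$. Fix $S\in\mathcal S$ and a solution $h$ of $S$ with $h(X)=W$. There are at most $N$ boundaries, and by Lemma~\ref{lem:overlap} each cuts at most two occurrences of the words $z_1,\dots,z_n$. Since $n=2N+1$, some $z_k$ is not cut by $h$ in $S$. Fix such a $k$. By Lemma~\ref{lem:rho}, $\rho_t(W)\in L$ for every word $t$.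

Write $g=g_1\,(u^Pvu^{k+1}vu^P)\,g_2$ as in the definition of $g$, with $g_1,g_2\in\{u,v\}^*$. By Lemma~\ref{lem:unique} and \eqref{eq:block},
\[
\rho_t(W)=x\,g_1\,p\lambda^{K+i}\;t\;\lambda^{j+K}q\,g_2\,y .
\]
It remains to complete the words on both sides of $t$ to powers of $u$. Given $s\in\Sigma^*$, let $t=\lambda^{(m-1)i}q\,s\,p\lambda^{(m-1)j}$. Since $K+mi=m(P+i)-1$ and $K+mj=m(P+j)-1$, equation \eqref{eq:upower} gives
\[
\rho_t(W)=x\,g_1\,p\lambda^{K+mi}q\;s\;p\lambda^{K+mj}q\,g_2\,y=x\,g_1u^{P+i}\;s\;u^{P+j}g_2\,y\in L .
\]
The index $k$ depends on $h$ but not on $s$, so $g'=g_1u^{P+i}$ and $g''=u^{P+j}g_2$ are words of $\{u,v\}^+$ with $xg'\Sigma^*g''y\subseteq L$.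
\end{proof}

\section{The characterization}\label{sec:char}

We prove Theorem~\ref{thm:char}. The implication (iii)$\Rightarrow$(i) is Proposition~\ref{prop:C}.

\subsection{Expressible languages satisfy (ii)}

Theorem~\ref{thm:repl} does not let us choose $g$, $g'$ or $g''$. Idempotents make the choice irrelevant: if $\mu(u)=\mu(v)=e=e^2$, then $\mu$ maps all of $\{u,v\}^+$ to $e$.

Let $L$ be expressible, let $e$ be a broad idempotent, and take $u,v\in\mu^{-1}(e)$ with $uv\ne vu$. Since $\mu$ is surjective, it suffices to show for words $x,y,s$ that $\mu(x)e\mu(y)\in F$ implies $\mu(x)e\mu(s)e\mu(y)\in F$. Take $g$ from Theorem~\ref{thm:repl} for $u,v,x,y$. Then $\mu(xgy)=\mu(x)e\mu(y)\in F$, so $xgy\in L$. Hence $xg'sg''y\in L$ for some $g',g''\in\{u,v\}^+$, and the image of this word is $\mu(x)e\mu(s)e\mu(y)$.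

\subsection{Condition (ii) implies $L\in\mathcal C$}

We want to cover $L$ by finitely many members of $\mathcal C$ contained in $L$. We build, for each word $w$, a set $D\ni w$ from sets for factors of $w$, so we need an invariant that survives concatenation. Membership in $L$ does not; the following preorder does. For $s,s'\in M$ write $s\le s'$ if
\[
xsy\in F\ \Rightarrow\ xs'y\in F\qquad\text{for all }x,y\in M .
\]
This relation is reflexive and transitive. If $s\le s'$, then $st\le s't$ and $ts\le ts'$ for every $t\in M$, since $t$ can be absorbed into $y$ or $x$. Hence $s\le s'$ and $t\le t'$ give $st\le s't\le s't'$; we refer to this as \emph{compatibility}. Taking $x=y=1$ shows that $s\le s'$ and $s\in F$ imply $s'\in F$. Condition (ii) says that $e\le ese$ for every broad idempotent $e$ and every $s\in M$.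

Condition (ii) speaks only about idempotents, while words of $L$ are arbitrary. The factorization forest theorem bridges this: every word is assembled in boundedly many rounds, each of which either joins two words or joins any number of words with the same idempotent image. A \emph{factorization tree} of a nonempty word $w$ is a finite ordered tree whose nodes are labeled by nonempty words, such that the root is labeled $w$, the leaves are labeled by letters, the label of an inner node is the product $w_1\cdots w_n$ of the labels of its children in order, and every inner node either has $n=2$ children, or has $n\ge3$ children with $\mu(w_1)=\dots=\mu(w_n)=e$ for an idempotent $e$.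

\begin{theorem}[Simon \cite{Simon}]\label{thm:simon}
For every morphism $\mu:\Sigma^*\to M$ to a finite monoid there is $H$ such that every nonempty word has a factorization tree of height at most $H$.
\end{theorem}

One may take $H=9|M|$; the value plays no role here. At a node with many children there are two cases, and they produce the two kinds of stars in $\mathcal C$. If $e$ is narrow, the whole class $\mu^{-1}(e)$ is periodic: it is a regular set of pairwise commuting words, so $\mu^{-1}(e)\in\mathcal C$ by Lemma~\ref{lem:words}(a) and (c). If $e$ is broad, condition (ii) lets us keep the first and last children and forget the rest, replacing it by $\Sigma^*$. Accordingly, define finite sets of languages by $\mathcal D_0=\{\{c\}:c\in\Sigma\}$ and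
\[
\mathcal D_{j+1}=\mathcal D_j\cup\{DD',\ D\Sigma^*D' : D,D'\in\mathcal D_j\}\cup\{\mu^{-1}(e): e\text{ a narrow idempotent}\}.
\]
Since $\mathcal C$ is closed under concatenation, all members of all $\mathcal D_j$ lie in $\mathcal C$.

\begin{lemma}\label{lem:cover}
Assume (ii). If $w$ has a factorization tree of height at most $j$, there is $D\in\mathcal D_j$ with $w\in D$ and $\mu(w)\le\mu(w')$ for all $w'\in D$.
\end{lemma}

\begin{proof}
We use induction on $j$. If the tree is a single leaf, then $w$ is a letter and $D=\{w\}\in\mathcal D_0\subseteq\mathcal D_j$. Otherwise $j\ge1$, the root has children labeled $w_1,\dots,w_n$, and induction provides $D_1,\dots,D_n\in\mathcal D_{j-1}$ for them.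

If $n=2$, take $D=D_1D_2\ni w$. For $w'=w_1'w_2'$ with $w'_1\in D_1$, $w'_2\in D_2$, compatibility gives $\mu(w_1)\mu(w_2)\le\mu(w_1')\mu(w_2')$.

If $n\ge3$, all $\mu(w_l)$ equal an idempotent $e$, and $\mu(w)=e$. If $e$ is narrow, take $D=\mu^{-1}(e)$, on which $\mu$ is constant. If $e$ is broad, take $D=D_1\Sigma^*D_n$, which contains $w=w_1(w_2\cdots w_{n-1})w_n$. For $w'=w_1'tw_n'$ with $w_1'\in D_1$, $t\in\Sigma^*$, $w_n'\in D_n$ we have $e\le\mu(w_1')$ and $e\le\mu(w_n')$, so (ii) and compatibility give
\[
\mu(w)=e\le e\,\mu(t)\,e\le\mu(w_1')\,\mu(t)\,\mu(w_n')=\mu(w'). \qedhere
\]
\end{proof}

Let $w\in L$ be nonempty. Theorem~\ref{thm:simon} and Lemma~\ref{lem:cover} give $D\in\mathcal D_H$ with $w\in D$ and $\mu(w)\le\mu(w')$ for all $w'\in D$. Since $\mu(w)\in F$, all $\mu(w')$ lie in $F$, that is, $D\subseteq L$. So $L$ is the union of those $D\in\mathcal D_H$ with $D\subseteq L$, together with $\{\varepsilon\}$ if $\varepsilon\in L$. The bound $H$ is independent of $w$ and $\mathcal D_H$ is finite, so this union is finite and $L\in\mathcal C$. This completes the proof of Theorem~\ref{thm:char}.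

\section{Decidability and complexity}\label{sec:dec}

We prove Theorem~\ref{thm:dec}. The only part of condition (ii) that refers to the infinite set $\Sigma^*$ is broadness, and it has a finite-state description.

\begin{lemma}\label{lem:broad}
An idempotent $e$ is broad if and only if $\mu^{-1}(e)$ contains two distinct words of equal length. Equivalently, the vertex $(e,e,1)$ is reachable from $(1,1,0)$ in the directed graph $G$ on $M\times M\times\{0,1\}$ that has, for all $c,d\in\Sigma$, an edge from $(s,s',\beta)$ to $(s\mu(c),s'\mu(d),\beta')$, where $\beta'=\beta$ if $c=d$ and $\beta'=1$ if $c\ne d$.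
\end{lemma}

\begin{proof}
If $u,v\in\mu^{-1}(e)$ and $uv\ne vu$, then $uv$ and $vu$ are distinct words of equal length with image $e^2=e$. Conversely, distinct words $u,v$ of equal length do not commute, since $uv=vu$ and $|u|=|v|$ give $u=v$. A walk in $G$ from $(1,1,0)$ reads two words of equal length in parallel, and it records their images and whether they differ.
\end{proof}

\subsection{Decidability and the upper bound}

A regular expression can be converted in polynomial time to a nondeterministic automaton without $\varepsilon$-transitions, so let $L$ be given by such an automaton with $n$ states. For $c\in\Sigma$ let $\mu(c)$ be the $n\times n$ Boolean matrix with entry $1$ at $(k,l)$ exactly when there is a transition from state $k$ to state $l$ labeled $c$. Let $M$ be the monoid of Boolean matrices generated by these. Then $\mu:\Sigma^*\to M$ is a surjective morphism, and $\mu(w)$ has entry $1$ at $(k,l)$ exactly when some path from $k$ to $l$ is labeled $w$. So $L=\mu^{-1}(F)$, where $F$ is the set of matrices in $M$ with entry $1$ at some pair (initial state, final state).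

The monoid $M$ and the graph $G$ are finite and computable, so by Lemma~\ref{lem:broad} condition (ii) can be checked, and by Theorem~\ref{thm:char} this decides expressibility. If $L$ is expressible, then $L\in\mathcal C$. Enumerate all presentations of members of $\mathcal C$ as unions of products; each is a regular expression, and equality of regular languages is decidable, so one presenting $L$ is eventually found. Proposition~\ref{prop:C} turns it into a formula.

The monoid $M$ may have exponential size, but each element takes $n^2$ bits, and a failure of (ii) has only four elements as witnesses. A nondeterministic machine guesses matrices $e,s,x,y$ and checks that $e^2=e$, that $xey$ has an entry $1$ at some pair (initial, final), and that $xesey$ has none. It verifies that each of $s,x,y$ is in $M$ by guessing a word letter by letter while storing only the current product. It verifies that $e\in M$ and that $e$ is broad by guessing a walk in $G$ from $(1,1,0)$ to $(e,e,1)$ while storing only the current vertex. A shortest witness visits no vertex twice, so a counter up to $2^{2n^2+1}$, which has $O(n^2)$ bits, makes the machine halt. Non-expressibility is thus decidable in nondeterministic polynomial space,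 which equals PSPACE by Savitch's theorem, and PSPACE is closed under complement.

\subsection{Hardness}

We reduce from universality: given a regular expression or nondeterministic automaton $\mathcal A$ over $\{a,b\}$, is $L(\mathcal A)=\{a,b\}^*$? This problem is PSPACE-hard \cite{MS}. The idea is to build a language that is $\Sigma^*$ when $\mathcal A$ is universal, and otherwise exposes a parity condition, which equations cannot express, behind each word that $\mathcal A$ rejects. We need a separator $\#\notin\Sigma$, and since $\Sigma$ may have only two letters we encode it. Let $\theta:\{a,b,\#\}^*\to\Sigma^*$ be the morphism with $\theta(a)=aa$, $\theta(b)=ab$, $\theta(\#)=bb$; it is injective because these are distinct words of the same length. Put $B=\{a,b\}$ and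
\[
L'=\bigl(\Sigma^*\setminus\theta(B^*\#B^*)\bigr)\ \cup\ \theta\bigl(L(\mathcal A)\,\#\,B^*\bigr)\ \cup\ \theta\bigl(B^*\#\,(B^2)^*\bigr).
\]
The first and third parts are fixed regular languages, and the second is obtained from $\mathcal A$ by substituting $\theta(c)$ for each letter $c$ and appending a fixed language. So an expression or automaton for $L'$ is computable in polynomial time.

If $\mathcal A$ is universal, the first two parts cover $\Sigma^*$, and $L'=\Sigma^*\in\mathcal C$ is expressible. Otherwise pick $w_0\in B^*\setminus L(\mathcal A)$ and suppose $L'$ is expressible. Apply Theorem~\ref{thm:repl} with $u=\theta(aa)$, $v=\theta(ab)$, which are distinct and of equal length and so do not commute, and with $x=\theta(w_0\#)$, $y=\varepsilon$. Every word of $\{u,v\}^+$ lies in $\theta((B^2)^*)$, so $xg$ lies in the third part of $L'$. Hence $xg'\theta(a)g''\in L'$ for some $g',g''\in\{u,v\}^+$. This word equals $\theta(w_0\#w')$ with $w'\in B^*$ of odd length, so it is not in the first part. By injectivity of $\theta$, and because $\#$ occurs only once in $w_0\#w'$, it is not in the second part since $w_0\notin L(\mathcal A)$, and not in the third since $|w'|$ is odd. This contradiction shows that $L'$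 is expressible if and only if $\mathcal A$ is universal, and Theorem~\ref{thm:dec} is proved.

\section{Thin languages and complements}\label{sec:cons}

Every word is a factor of some word of $xg'\Sigma^*g''y$, so a thin language contains no such set. Theorem~\ref{thm:repl} therefore gives the following.

\begin{lemma}\label{lem:thin}
A thin language that contains $x\{u,v\}^+y$ for some words $x,y,u,v$ with $uv\ne vu$ is not expressible.
\end{lemma}

Regular expressions are built from $\emptyset$, $\varepsilon$ and the letters by union, concatenation and star; $L(E)$ is the language of $E$.

\begin{corollary}\label{cor:thin}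
Let $E$ be a regular expression not containing $\emptyset$ such that $L(E)$ is thin. Then $L(E)$ is expressible if and only if for every subexpression $T^*$ of $E$ there is a word $w$ with $L(T)\subseteq w^*$.
\end{corollary}

\begin{proof}
Suppose the condition holds. We show by induction that $L(E')\in\mathcal C$ for every subexpression $E'$ of $E$. This holds for $\varepsilon$ and the letters, and $\mathcal C$ is closed under union and concatenation. If $E'=T^*$ and $L(T)\subseteq w^*$, then $L(T^*)$ is a regular subset of $w^*$ and Lemma~\ref{lem:words}(c) applies. By Proposition~\ref{prop:C}, $L(E)$ is expressible. Neither thinness nor the absence of $\emptyset$ is used in this direction.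

Suppose the condition fails for the subexpression $T^*$. By Lemma~\ref{lem:words}(a), $L(T)$ contains $u,v$ with $uv\ne vu$, and $\{u,v\}^+\subseteq L(T^*)$. We claim that $xL(T^*)y\subseteq L(E)$ for some words $x,y$. Follow the chain of subexpressions from $T^*$ up to $E$, starting with $x=y=\varepsilon$. If the current subexpression $E_1$ is an operand of a union or of a star, its language is contained in that of the next one, and $x,y$ are kept. If the next one is $E_1E_2$ or $E_2E_1$, then $L(E_2)\ne\emptyset$ because $E_2$ does not contain $\emptyset$, and we append a word of $L(E_2)$ to $y$ or prepend it to $x$. Thus $x\{u,v\}^+y\subseteq L(E)$, and Lemma~\ref{lem:thin} shows that $L(E)$ is not expressible.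
\end{proof}

Thinness is needed for the second direction: over $\Sigma=\{a,b\}$ the expression $(a\cup b)^*$ violates the condition and denotes $\Sigma^*$. The absence of $\emptyset$ is needed too: over any $\Sigma$ the expression $\emptyset(a\cup b)^*$ violates the condition and denotes the thin expressible language $\emptyset$.

\begin{corollary}\label{cor:both}
Let $L$ be regular with syntactic morphism $\mu:\Sigma^*\to M$. Both $L$ and $\Sigma^*\setminus L$ are expressible if and only if $ese=e$ for every broad idempotent $e$ and every $s\in M$.
\end{corollary}

\begin{proof}
Let $L=\mu^{-1}(F)$. Then $\Sigma^*\setminus L=\mu^{-1}(M\setminus F)$, and broadness depends only on $\mu$. Condition (ii) for $F$ and for $M\setminus F$ together say that $xey\in F\Leftrightarrow xesey\in F$ for all $x,y\in M$, every broad idempotent $e$ and every $s$. For the syntactic morphism this equivalence means $e=ese$.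
\end{proof}

\begin{corollary}\label{cor:compl}
Let $|\Sigma|\ge3$ and $c\in\Sigma$. The language $\Sigma^*c\Sigma^*$ is expressible, and its complement $(\Sigma\setminus\{c\})^*$ is not.
\end{corollary}

\begin{proof}
The language $\Sigma^*c\Sigma^*$ is in $\mathcal C$. For the complement take the multiplicative monoid $M=\{1,0\}$, with $\mu(c)=0$, all other letters mapped to $1$, and $F=\{1\}$. The idempotent $1$ is broad, because two different letters map to it. With $e=x=y=1$ and $s=0$ we have $xey=1\in F$ and $xesey=0\notin F$, so (ii) fails.
\end{proof}

For $\Sigma=\{a,c\}$ this example breaks down: the idempotent $1$ is narrow and the complement is $a^*$. Closure under complement still fails over $\Sigma=\{a,b\}$. The language $\Sigma^*aa\Sigma^*$ is in $\mathcal C$, while its complement is thin and contains $\{ab,b\}^+$, so it is not expressible by Lemma~\ref{lem:thin}.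

\begin{thebibliography}{9}

\bibitem{slides}
\texttt{https://mosca2023.github.io/slides/mosca23\_slides\_Joel.pdf}

\bibitem{MS}
Meyer and Stockmeyer, 1972.

\bibitem{Simon}
I.~Simon, \emph{Factorization forests of finite height}, TCS 72 (1990), 65--94.

\end{thebibliography}
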